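# Split lattices and unipotent tori: why $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ is never zero

## 1. Nonvanishing in degree $m^2-1$

**Theorem A.** For all $m\ge 1$, $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\neq 0$. The same holds for every finite-index subgroup of $SL_{2m}(\mathbb Z)$.

Here $H^q(\Gamma,\mathbb C)$ is group cohomology with trivial coefficients. The degree deserves a comment. For $n=2m$, the degree $m^2$ is the lowest one in which a tempered cuspidal automorphic representation of $SL_n(\mathbb A)$ can have cohomology, where $\mathbb A$ is the ring of adèles of $\mathbb Q$. So $m^2-1$ lies just outside the tempered cuspidal range. It was known that the group in Theorem A is non-zero for $m=1,2,3,4$. In particular $H^8(SL_6(\mathbb Z),\mathbb C)\ne0$, and $H^{15}(SL_8(\mathbb Z),\mathbb C)$ is two-dimensional. The note "On the cohomology of $SL_n(\mathbb Z)$ beyond the stable range" asks for which $m\ge5$ the group is non-zero. Theorem A answers: for all of them. Nothing about automorphic representations enters the proof.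

What enters is the factorization $m^2-1=(m-1)(m+1)$. Consider the block matrices
$$U(\mathbb R)=\left\{\begin{pmatrix}1_{m-1}&b\\0&1_{m+1}\end{pmatrix}\right\},\qquad b\in M_{(m-1)\times(m+1)}(\mathbb R).$$
The quotient $U(\mathbb Z)\backslash U(\mathbb R)$ is a compact torus of dimension exactly $m^2-1$, so its fundamental class gives an element of $H_{m^2-1}(SL_{2m}(\mathbb Z),\mathbb R)$. We shall prove that this element is not zero. To do so we build a cohomology class that takes the value $\pm1$ on it, as an intersection number with the locus of quadratic forms for which $\mathbb Z^{2m}$ splits orthogonally into pieces of ranks $m-1$ and $m+1$.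

## 2. Admissible partitions and the classes $[U]$

The argument works for more general block sizes, and the general statement shows which features of $(m-1,m+1)$ matter.

**Definition.** A partition $\lambda=\{n_1,\dots,n_k\}$ of $n$ (with $n_j\ge1$, $k\ge1$) is *admissible* if

* (i) all $n_j$ have the same parity, and
* (ii) every value $d$ occurring more than once satisfies $d\equiv0,3\pmod4$, that is, $d(d+1)/2$ is even.

Put $e_2(\lambda)=\sum_{i<j}n_in_j$.

For $n=4$ the admissible partitions are $\{4\}$ and $\{1,3\}$, with $e_2=0$ and $3$. The partition $\{2,2\}$ fails (ii), since $2\cdot3/2=3$ is odd, and so does $\{1,1,1,1\}$; $\{1,1,2\}$ fails (i). For $n=6$ they are $\{6\},\{1,5\},\{2,4\},\{3,3\}$, with $e_2=0,5,8,9$.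

For an ordering $(n_1,\dots,n_k)$ let $U$ be the group of block upper unitriangular matrices with these block sizes, so $\dim U=e_2(\lambda)$. As a manifold $U(\mathbb R)$ is a Euclidean space, and $U(\mathbb Z)\backslash U(\mathbb R)$ is a compact orientable manifold (compactness is checked in Section 6). So it is a $K(U(\mathbb Z),1)$ with a fundamental class, defined up to sign. Let
$$[U]\in H_{e_2(\lambda)}(SL_n(\mathbb Z),\mathbb R)$$
be the image of this class. For $n=2$ and $\lambda=\{1,1\}$, for instance, $[U]$ is the class of $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ in $H_1(SL_2(\mathbb Z),\mathbb R)$.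

**Theorem B.**
1. If $\lambda$ is an admissible partition of $n$, there is $\eta_\lambda\in H^{e_2(\lambda)}(SL_n(\mathbb Z),\mathbb R)$ with $\langle\eta_\lambda,[U]\rangle=\pm1$ for every ordering of $\lambda$.
2. $\dim H^N(SL_n(\mathbb Z),\mathbb C)\ge\#\{\lambda\text{ admissible partition of }n:\ e_2(\lambda)=N\}$.
3. If the $n_j$ do not all have the same parity, then $[U]=0$. Hence for pairwise distinct parts, $[U]\ne0$ if and only if all parts have the same parity.
4. If all parts of the admissible $\lambda$ are even, $\eta_\lambda$ is invariant under $GL_n(\mathbb Z)$. If all are odd, it transforms under $GL_n(\mathbb Z)$ by $\det^{\,n+1}$.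
5. Let $\Gamma'$ be the principal congruence subgroup of level $3$, and let $X=P_n/\mathbb R_{>0}$ be the symmetric space, where $P_n$ is the cone of positive definite forms on $\mathbb R^n$. If $k\ge2$, the restriction of $\eta_\lambda$ to $H^*(\Gamma',\mathbb R)=H^*(\Gamma'\backslash X,\mathbb R)$ is not in the image of compactly supported cohomology.

**Corollary C.**
1. $H^{m^2-1}(GL_{2m}(\mathbb Z),\mathbb C)\ne0$ for $m$ odd, and $H^{m^2-1}(GL_{2m}(\mathbb Z),\mathbb C\otimes\det)\ne0$ for $m$ even.
2. $H^{m^2}(SL_{2m}(\mathbb Z),\mathbb C)\ne0$ for $m\equiv0,3\pmod4$.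
3. Let $m\ge3$ be odd. Then $\dim H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\ge c(m)$, where, with $\tau$ the number of divisors, $c(m)=\tfrac12\tau\!\left(\tfrac{m^2+3}{4}\right)$ if $3\nmid m$ and $c(m)=\tau\!\left(\tfrac{m^2+3}{12}\right)$ if $3\mid m$. In particular $\dim H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ is unbounded as $m$ varies.

The bounds are only lower bounds. For $n=8$ the only admissible partition with $e_2=15$ is $\{3,5\}$, so B(2) gives $\dim\ge1$, while $H^{15}(SL_8(\mathbb Z),\mathbb C)$ is two-dimensional.

**Theorem B(1) implies Theorem A.** For $m\ge2$ take $\lambda=\{m-1,m+1\}$. Its parts are distinct and of equal parity, so it is admissible, and $e_2(\lambda)=m^2-1$. For $m=1$ take $\lambda=\{2\}$, with $e_2=0$; this is the statement $H^0\ne0$. If $\Gamma_0\subset SL_{2m}(\mathbb Z)$ has finite index, then restriction to $\Gamma_0$ followed by transfer is multiplication by the index, so restriction is injective over $\mathbb C$ and the class survives on $\Gamma_0$. $\square$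

## 3. Cohomology of $SL_n(\mathbb Z)$ on the cone of positive definite forms

This section recalls how $H^*(SL_n(\mathbb Z),\mathbb R)$ is read off from a manifold.

Let $P_n$ be the open convex cone of positive definite quadratic forms on $\mathbb R^n$, with the action $(gx)(v)=x(g^{-1}v)$ of $GL_n(\mathbb R)$. Put $d_n=\dim P_n=n(n+1)/2$ and $\Gamma=SL_n(\mathbb Z)$. Since $SL_n(\mathbb R)$ is connected, $\Gamma$ preserves the orientation of $P_n$. The action of $GL_n(\mathbb Z)$ is properly discontinuous. Indeed, if $x$ and $x'=\gamma x$ lie in a compact set, then $x'(\gamma e_i)=x(e_i)$ is bounded, so each integral vector $\gamma e_i$ lies in a fixed finite set. In particular stabilizers are finite.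

Let $\Gamma'$ be the principal congruence subgroup of level $3$, the kernel of $SL_n(\mathbb Z)\to SL_n(\mathbb Z/3)$. It is normal in $GL_n(\mathbb Z)$. By Minkowski's theorem it is torsion-free; here is the argument. Suppose $\gamma\in\Gamma'$ has prime order $p$, and write $\gamma=1+3^aB$ with $a\ge1$ and $B\not\equiv0\pmod3$. Expand $(1+3^aB)^p=1$. If $p\ne3$, this gives $p\,3^aB\equiv0\pmod{3^{a+1}}$, which is impossible. If $p=3$, dividing by $3^{a+1}$ gives $B+3^aB^2+3^{2a-1}B^3=0$, so $B\equiv0\pmod3$, again impossible.

Hence $\Gamma'$ acts freely on the contractible manifold $P_n$. The quotient $M=\Gamma'\backslash P_n$ is an oriented manifold and a $K(\Gamma',1)$, and by transfer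
$$H^*(\Gamma,\mathbb R)=H^*(M,\mathbb R)^{\Gamma/\Gamma'}.$$

We use Poincaré duality in the form valid for every oriented manifold $M$ without boundary, compact or not: the pairing $(\eta,\omega)\mapsto\int_M\eta\wedge\omega$ induces an isomorphism $H^N(M,\mathbb R)\cong H_c^{\dim M-N}(M,\mathbb R)^*$. So to write down a class in $H^N(M,\mathbb R)$, it is enough to write down a linear functional on compactly supported cohomology of complementary degree. Integration over a properly mapped oriented manifold of dimension $\dim M-N$ is such a functional.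

## 4. Horocycles, mixed parities, and the torus in $SL_4(\mathbb Z)$

**Binary forms.** Take $n=2$ and blocks $(1,1)$. The torus is the circle $\mathbb Z\backslash\mathbb R$, mapped to $\Gamma\backslash P_2$ by
$$b\longmapsto x_b(v)=t_1(v_1-bv_2)^2+t_2v_2^2 ,$$
with fixed $0<t_1<t_2$. Let us find all $b$ for which $\mathbb Z^2$ splits $x_b$-orthogonally as $\mathbb Za\oplus\mathbb Za'$. We have $x_b(e_1)=t_1$, and every integral $v$ with $v_2\ne0$ has $x_b(v)\ge t_2>t_1$. The two orthogonal projections of $e_1$ to the summands are integral and have $x_b\le t_1$, so each lies in $\{0,\pm e_1\}$. They are not both zero, so $e_1$ lies in a summand, say $\mathbb Za=\mathbb Ze_1$. Then $a'=\pm(ke_1+e_2)$ for some $k\in\mathbb Z$, and orthogonality to $e_1$ reads $t_1(k-b)=0$. So $x_b$ splits exactly when $b\in\mathbb Z$. The circle meets the locus of split forms exactly once.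

A first approach is now to take the locus $P_{D^0}$ of diagonal forms at level $3$, where no stabilizers are in the way, and to average over $\Gamma/\Gamma'$ afterwards. At level $3$ all is well. An element of $\Gamma'$ preserving $D^0=\{\mathbb Ze_1,\mathbb Ze_2\}$ is a signed permutation matrix congruent to $1$ modulo $3$, hence is $1$. The circle at level $3$ is $3\mathbb Z\backslash\mathbb R$. It meets the image of $P_{D^0}$ only in the class $b\in3\mathbb Z$: if $\gamma_1=\begin{pmatrix}1&b\\0&1\end{pmatrix}$ satisfies $\gamma_1D^0=\gamma D^0$ with $\gamma\in\Gamma'$, then $\gamma^{-1}\gamma_1$ is a signed permutation matrix that is upper unitriangular modulo $3$, hence is $1$. There is one crossing, and the intersection number is $\pm1$.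

The averaging is where this stops. The element $w=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ of $\Gamma$ preserves $D^0$ and swaps the coefficients of $\alpha v_1^2+\beta v_2^2$, so it reverses the orientation of the quadrant $P_{D^0}=\{\alpha,\beta>0\}$. In the average, the translates by $\gamma$ and $\gamma w$ cancel, and nothing is left. This has to happen: $SL_2(\mathbb Z)$ is generated by $w$ and $\begin{pmatrix}0&-1\\1&1\end{pmatrix}$, of orders $4$ and $6$, so $H_1(SL_2(\mathbb Z),\mathbb R)=0$. Accordingly $\{1,1\}$ is not admissible. To descend to $\Gamma$ we need the split loci to carry a $\Gamma$-invariant orientation, and that is what conditions (i) and (ii) will provide.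

**Mixed parities.** Without (i) the torus itself dies, by a short argument.

**Proof of Theorem B(3).** Suppose $n_i\not\equiv n_j\pmod2$. Choose a block diagonal $g\in SL_n(\mathbb Z)$ with blocks $g_i,g_j$ of determinant $-1$ and identity blocks elsewhere. It normalizes $U(\mathbb Z)$. Let $E_p$ be the $p$-th standard block of $\mathbb Z^n$. On $\operatorname{Lie}U=\bigoplus_{p<q}\operatorname{Hom}(E_q,E_p)\otimes\mathbb R$, conjugation by $g$ acts on the summand $(p,q)$ as $Y\mapsto g_pYg_q^{-1}$, with determinant $\det(g_p)^{n_q}\det(g_q)^{-n_p}$. As all these determinants are $\pm1$, the total determinant is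
$$\prod_p(\det g_p)^{\,n-n_p}=(-1)^{2n-n_i-n_j}=-1 .$$
So conjugation by $g$ sends the fundamental class of $U(\mathbb Z)$ to its negative. But $g\in\Gamma$, and inner automorphisms act trivially on $H_*(\Gamma,\mathbb R)$. Hence $[U]=-[U]$, so $[U]=0$.

If the parts are pairwise distinct and all of the same parity, then (ii) is vacuous and $\lambda$ is admissible, so $[U]\neq0$ by B(1), which is proved in Section 7 without using B(3). $\square$

For $n=3$ and blocks $(1,2)$, one may take $g=\operatorname{diag}(-1,-1,1)$: it acts on $b=(b_1,b_2)$ by $(b_1,-b_2)$.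

**The case $m=2$.** Take $n=4$ and blocks $(1,3)$. For $b\in\mathbb R^3$ and a positive definite form $A$ on $\mathbb Z^3$ put
$$x_b(v)=t_1(v_1-b\cdot v')^2+t_2A(v'),\qquad v=(v_1,v'),\ v'\in\mathbb Z^3,$$
where $t_2\min A>t_1$, the minimum being over non-zero integral vectors. For which $b$ does $\mathbb Z^4$ split orthogonally as $D_1\oplus D_2$ with ranks $1$ and $3$? As before, vectors outside $\mathbb Ze_1$ have $x_b>t_1$, so $e_1$ lies in $D_1$ or in $D_2$. If $e_1\in D_1$, then $D_1=\mathbb Ze_1$, and $D_2=\{v:v_1=b\cdot v'\}$ must map onto $\mathbb Z^3$, so $b\in\mathbb Z^3$. Conversely, for $b\in\mathbb Z^3$ the form splits. If $e_1\in D_2$, pass to $\mathbb Z^4/\mathbb Ze_1=\mathbb Z^3$ with the form $t_2A$. It becomes the orthogonal sum of $D_2/\mathbb Ze_1$, of rank $2$, and the image of $D_1$, of rank $1$.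

This second case really occurs for a bad $A$. If $A=v_2^2+v_3^2+v_4^2$, then every $x_b$ with $b_3=0$ splits off $\mathbb Ze_4$, which is a two-parameter family of unwanted intersections. The remedy is to choose $A$ so that $\mathbb Z^3$ is not an orthogonal sum. Let $A(v')=v_2^2+v_3^2+v_4^2-v_2v_3-v_3v_4$. It is positive definite and integer-valued on $\mathbb Z^3$, with minimum $1$ attained at the basis vectors. In any orthogonal splitting, a vector of minimal length lies in one summand, since its projections are integral and their lengths add up. Neighbouring basis vectors are not orthogonal, so they lie in the same summand, and hence all three do. With this $A$ the three-torus meets the split locus of type $\{1,3\}$ exactly once.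

The general proof follows this pattern: well-separated scales $t_1\ll t_2\ll\cdots$, and indecomposable forms on the blocks.

## 5. Split loci, their orientation, and the class $\eta_\lambda$

**Definition.** For an unordered decomposition $D=\{D_1,\dots,D_l\}$, $\mathbb Z^n=\bigoplus D_j$ with all $D_j\ne0$, let $P_D\subset P_n$ be the set of forms for which the $D_j$ are pairwise orthogonal. The *type* of $D$ is the multiset of ranks.

For $n=2$ and $D=\{\mathbb Ze_1,\mathbb Z(e_1+e_2)\}$, a form $x$ lies in $P_D$ exactly when $x(v)=\alpha(v_1-v_2)^2+\beta v_2^2$ with $\alpha,\beta>0$. In general $P_D$ is the intersection of $P_n$ with a linear subspace, $P_D\cong\prod_jP_{\operatorname{rk}D_j}$, and $gP_D=P_{gD}$ for $g\in GL_n(\mathbb Z)$. If $D$ has type $\lambda$, then $\dim P_D=d_n-e_2(\lambda)$, because one condition is imposed for each pair of basis vectors from different $D_j$.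

**Step 1: the split loci do not accumulate.** This is needed to integrate over all of them at once.

**Lemma 1.** A compact set $C\subset P_n$ meets $P_D$ for only finitely many decompositions $D$ (of any type).

*Proof.* Choose $R$ with $x(e_i)\le R$ for all $x\in C$ and all standard basis vectors $e_i$. The set $F=\{v\in\mathbb Z^n:x(v)\le R\text{ for some }x\in C\}$ is finite, as the forms in $C$ are bounded below by a common multiple of the Euclidean form. Let $x\in C\cap P_D$, and let $p_j:\mathbb Z^n\to D_j$ be the projections, which are orthogonal for $x$. Then $x(p_je_i)\le x(e_i)\le R$, so $p_je_i\in F$. Since $D_j=p_j(\mathbb Z^n)$ is generated by the vectors $p_je_i$, it is generated by a subset of $F$. Only finitely many $D$ occur. $\square$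

**Definition.** A form on $\mathbb Z^d$ is *indecomposable* if $\mathbb Z^d$ is not an orthogonal sum of two non-zero subgroups.

For example $v_1^2+v_1v_2+v_2^2$ is indecomposable, since $e_1$ and $e_2$ are minimal and not orthogonal. The form $v_1^2+2v_1v_2+3v_2^2=(v_1+v_2)^2+2v_2^2$ is decomposable. For $d=1$ every form is indecomposable.

**Lemma 2.** For every $d\ge1$ the indecomposable forms are an open, dense, non-empty subset of $P_d$.

*Proof.* The complement is the union of the $P_D$ over decompositions $D$ of $\mathbb Z^d$ into two non-zero summands. By Lemma 1 this is a locally finite union of closed sets, hence closed. It is also a countable union of intersections of $P_d$ with proper linear subspaces, so it has measure $0$. $\square$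

**Step 2: all loci of one type as one manifold.** Fix an admissible $\lambda=\{n_1,\dots,n_k\}$ and put $N=e_2(\lambda)$. Let $\mathcal D$ be the set of decompositions of type $\lambda$. The group $\Gamma$ is transitive on $\mathcal D$: the group $GL_n(\mathbb Z)$ is, by choosing bases, and the determinant can be corrected by an element of $GL(D_1)$. Let
$$\hat S=\bigsqcup_{D\in\mathcal D}P_D,$$
whose points are the pairs $(D,x)$ with $x\in P_D$. The group $GL_n(\mathbb Z)$ acts on $\hat S$, and the map $\hat S\to P_n$, $(D,x)\mapsto x$, is equivariant. Since $\Gamma'$ acts freely and properly discontinuously on $P_n$, it does so on $\hat S$. Let $S=\Gamma'\backslash\hat S$, a manifold of dimension $d_n-N$, and let $s:S\to M$ be the induced map.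

The map $s$ is proper. Let $Q\subset M$ be compact, contained in the image of a compact $C\subset P_n$. Every point of $s^{-1}(Q)$ has a representative $(D,x)$ with $x\in C$. So $s^{-1}(Q)$ is a closed subset of the image of $\{(D,x):x\in C\cap P_D\}$, which by Lemma 1 is a finite union of compact sets.

**Step 3: orientation.** Here admissibility enters, and it removes the cancellation seen for $SL_2(\mathbb Z)$.

**Lemma 3.** $\hat S$ has a $\Gamma$-invariant orientation. An element $g\in GL_n(\mathbb Z)$ changes it by $1$ if all $n_j$ are odd, and by $\det g$ if all $n_j$ are even.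

*Proof.* First let $g\in GL_n(\mathbb Z)$ stabilize some $D\in\mathcal D$. We compute the sign of $g$ on the orientation of $P_D$, which is an open subset of $\bigoplus_j\mathrm{Sym}^2(D_j\otimes\mathbb R)^*$. Fix bases of the $D_j$. Since $g$ permutes the $D_j$, we can write $g=\sigma h$, where $\sigma$ permutes blocks of equal size by matching the bases, and $h=(h_j)$ preserves each $D_j$.

On $\mathrm{Sym}^2(\mathbb R^d)^*$ the element $h_j$ (with $d=n_j$) has determinant $\det(h_j)^{-(d+1)}$: for a diagonal matrix with entries $a_1,\dots,a_d$ the product of all $a_pa_q$ with $p\le q$ is $\prod_pa_p^{d+1}$, and the general case follows by density of diagonalizable matrices over $\mathbb C$. As $\det h_j=\pm1$, $h$ contributes the sign $\prod_j\det(h_j)^{n_j+1}$. Next, $\sigma$ is a product of transpositions of two blocks of equal size $d$. Such a transposition exchanges two copies of a space of dimension $d(d+1)/2$, so it contributes $(-1)^{d(d+1)/2}$. This is $1$ by (ii).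

If all $n_j$ are odd, the exponents $n_j+1$ are even, so $h$ contributes $1$ and the total sign is $1$. If all $n_j$ are even, $h$ contributes $\prod_j\det h_j=\det h$. A transposition of two blocks of even size $d$ has determinant $(-1)^d=1$ on $\mathbb Z^n$, so $\det\sigma=1$ and $\det h=\det g$. By (i) these are the only two cases.

In both cases the sign is $1$ if $g\in\Gamma$. As $\Gamma$ is transitive on $\mathcal D$ and stabilizers in $\Gamma$ preserve orientation, an orientation of one $P_D$ extends to a $\Gamma$-invariant orientation of $\hat S$. For general $g\in GL_n(\mathbb Z)$ and $D\in\mathcal D$, choose $\gamma\in\Gamma$ with $\gamma D=gD$ and write $g=\gamma h$. Then $hD=D$ and $\det h=\det g$, and the sign of $g:P_D\to P_{gD}$ is that of $h$ on $P_D$, already computed. $\square$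

**Step 4: the class.** By Lemma 3, $S$ is oriented. For a compactly supported form $\omega$ on $M$, $s^*\omega$ is compactly supported because $s$ is proper. If $\omega=d\theta$ with $\theta$ compactly supported, then $\int_Ss^*\omega=\int_Sd(s^*\theta)=0$ by Stokes. So $\omega\mapsto\int_Ss^*\omega$ is a linear functional on $H_c^{d_n-N}(M,\mathbb R)$, and Poincaré duality gives a unique class $\eta\in H^N(M,\mathbb R)$ with
$$\int_M\eta\wedge\omega=\int_Ss^*\omega\qquad\text{for all closed }\omega\in\Omega_c^{d_n-N}(M).\tag{1}$$

Let $g\in GL_n(\mathbb Z)$. As $\Gamma'$ is normal, $g$ acts by diffeomorphisms $g_M$ of $M$ and $g_S$ of $S$ with $s\circ g_S=g_M\circ s$. Let $\varepsilon_M(g)$ and $\varepsilon_S(g)$ be their orientation signs. Then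
$$\int_Mg_M^*\eta\wedge\omega=\varepsilon_M(g)\int_M\eta\wedge(g_M^{-1})^*\omega=\varepsilon_M(g)\int_S(g_S^{-1})^*s^*\omega=\varepsilon_M(g)\,\varepsilon_S(g)\int_Ss^*\omega ,$$
so
$$g_M^*\eta=\varepsilon_M(g)\,\varepsilon_S(g)\,\eta .\tag{2}$$
For $g\in\Gamma$ both signs are $1$. Hence $\eta$ is $\Gamma/\Gamma'$-invariant and defines $\eta_\lambda\in H^N(\Gamma,\mathbb R)$, whose restriction to $\Gamma'$ is $\eta$.

**Proof of Theorem B(4).** An element $g$ acts on $P_n\subset\mathrm{Sym}^2(\mathbb R^n)^*$ with sign $\varepsilon_M(g)=\det(g)^{n+1}$, and $\varepsilon_S(g)$ is the sign in Lemma 3. If all parts are even, then $n$ is even and the product in (2) is $\det g\cdot\det g=1$. If all parts are odd, it is $\det(g)^{n+1}$. $\square$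

## 6. Short vectors near the nilmanifold and rigidity of splittings

We now place the nilmanifold so high in the cusp that it meets only the split loci we want.

Let $\mu=(\mu_1,\dots,\mu_r)$ be an ordered composition of $n$, with standard blocks $\mathbb Z^n=E_1\oplus\dots\oplus E_r$ and flag $F_i=E_1\oplus\dots\oplus E_i$. The unipotent group $U=U_\mu$ preserves the flag and acts trivially on each $F_i/F_{i-1}$. Put $D^0=\{E_1,\dots,E_r\}$, and write elements of $P_{D^0}$ as $y=y_1\perp\dots\perp y_r$ with $y_i\in P_{\mu_i}$.

**Step 1: coordinates along and across the nilmanifold.** The claim is that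
$$U(\mathbb R)\times P_{D^0}\to P_n,\qquad(u,y)\mapsto uy,$$
is a diffeomorphism. For $n=2$ this is completing the square. In general, given $x$, let $C_i$ be the $x$-orthogonal complement of $F_{i-1}\otimes\mathbb R$ in $F_i\otimes\mathbb R$. We have $x=uy$ with $y\in P_{D^0}$ exactly when the spaces $u(E_i\otimes\mathbb R)$ are pairwise $x$-orthogonal. Since $u$ preserves the flag, this means $u(E_i\otimes\mathbb R)=C_i$ for all $i$. There is exactly one such $u\in U(\mathbb R)$: on $E_i\otimes\mathbb R$ it is the inverse of the isomorphism $C_i\to(F_i/F_{i-1})\otimes\mathbb R\cong E_i\otimes\mathbb R$. It depends smoothly on $x$, so $x\mapsto(u,u^{-1}x)$ is a smooth inverse. Let $\pi:P_n\to P_{D^0}$, $\pi(uy)=y$. It is smooth and $U(\mathbb R)$-invariant.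

**Step 2: choices.** We fix the scales. Let $K\subset U(\mathbb R)$ be a compact set with $U(\mathbb R)=U(\mathbb Z)K$; the matrices in $U(\mathbb R)$ with all entries in $[0,1]$ will do. Indeed, for $\gamma\in U(\mathbb Z)$ and $p<q$ the $(p,q)$ block of $\gamma u$ is $u_{pq}+\sum_{p<l<q}\gamma_{pl}u_{lq}+\gamma_{pq}$, and one can choose the blocks $\gamma_{pq}$ in order of increasing $q-p$ so that the entries land in $[0,1)$. In particular $U(\mathbb Z)\backslash U(\mathbb R)$ is compact.

Choose indecomposable $A_i\in P_{\mu_i}$ (Lemma 2). Let $C$ be a constant such that for all $i$, all standard basis vectors $e\in F_i$ and all $\kappa\in K$, the components $w_p\in E_p\otimes\mathbb R$ of $\kappa^{-1}e\in F_i\otimes\mathbb R$ satisfy $\sum_{p\le i}A_p(w_p)\le C$. Let $a_0>0$ be the smallest of the minima of the $A_i$ on non-zero integral vectors. Choose $0<t_1\le\dots\le t_r$ with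
$$t_{i+1}a_0>4Ct_i\qquad(1\le i<r),$$
and put $x_0=t_1A_1\perp\dots\perp t_rA_r\in P_{D^0}$. Finally, as indecomposability is an open condition, choose a compact neighbourhood $B$ of $x_0$ in $P_{D^0}$ such that for all $y\in B$ each $y_i$ is indecomposable and $\frac12t_iA_i\le y_i\le2t_iA_i$.

**Step 3: short vectors see the flag.** Even though $x$ may be far from $x_0$ along $U(\mathbb R)$, the lattice remembers $F_i$.

**Lemma 4.** Put $c_i=2Ct_i$. For every $x\in U(\mathbb R)B$ and every $i$, the set $\{v\in\mathbb Z^n:x(v)\le c_i\}$ is contained in $F_i$ and generates $F_i$.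

*Proof.* Write $x=\gamma\kappa y$ with $\gamma\in U(\mathbb Z)$, $\kappa\in K$, $y\in B$. Replacing $x$ by $\gamma^{-1}x$ moves the set by $\gamma^{-1}$, and $\gamma F_i=F_i$. So we may take $x=\kappa y$. For a standard basis vector $e\in F_i$, with $w=\kappa^{-1}e$,
$$x(e)=y(\kappa^{-1}e)=\sum_{p\le i}y_p(w_p)\le\sum_{p\le i}2t_pA_p(w_p)\le2Ct_i=c_i .$$
So the set contains a basis of $F_i$. Conversely, let $v\in F_j\setminus F_{j-1}$ be integral with $j>i$. Then $\kappa^{-1}v$ has the same $E_j$-component $v_j\ne0$ as $v$, and $v_j$ is integral. Hence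
$$x(v)=y(\kappa^{-1}v)\ge y_j(v_j)\ge\tfrac12t_jA_j(v_j)\ge\tfrac12t_{i+1}a_0>2Ct_i=c_i .\qquad\square$$

**Step 4: splittings must respect the flag.** This is the general form of the hand computation for $(1,3)$.

**Lemma 5.** Let $x\in U(\mathbb R)B$ and let $D=\{D_1,\dots,D_l\}$ be a decomposition with $x\in P_D$. Then there is a surjection $i\mapsto j(i)$, $\{1,\dots,r\}\to\{1,\dots,l\}$, with $\operatorname{rk}D_j=\sum_{j(i)=j}\mu_i$. If $l=r$, then $D=\gamma D^0$ for a unique $\gamma\in U(\mathbb Z)$.

*Proof.* Write $x=uy$ with $u\in U(\mathbb R)$, $y\in B$, and let $p_j:\mathbb Z^n\to D_j$ be the projections, orthogonal for $x$. If $v\in\mathbb Z^n$ and $x(v)\le c_i$, then $p_jv\in\mathbb Z^n$ and $x(p_jv)\le x(v)\le c_i$, so $p_jv\in F_i$ by Lemma 4. Such $v$ generate $F_i$, so $p_j(F_i)\subset F_i$. Hence $F_i=\bigoplus_j(F_i\cap D_j)$ for all $i$, and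
$$F_i/F_{i-1}=\bigoplus_j(F_i\cap D_j)/(F_{i-1}\cap D_j).\tag{3}$$

Give $F_i/F_{i-1}$ the quotient form, that is, identify $(F_i/F_{i-1})\otimes\mathbb R$ with the $x$-orthogonal complement $C_i$ of $F_{i-1}\otimes\mathbb R$ in $F_i\otimes\mathbb R$. Since $F_{i-1}\otimes\mathbb R$ is the orthogonal sum of its intersections with the $D_j\otimes\mathbb R$, orthogonal projection to $C_i$ maps $(F_i\cap D_j)\otimes\mathbb R$ into $D_j\otimes\mathbb R$. So (3) is an orthogonal decomposition. By Step 1, $C_i=u(E_i\otimes\mathbb R)$. For $e\in E_i$ the vector $ue\in C_i$ lifts the class of $e$, and $x(ue)=y(e)=y_i(e)$. So the lattice $F_i/F_{i-1}$ with its quotient form is isometric to $E_i$ with $y_i$, which is indecomposable. Therefore exactly one summand in (3) is non-zero; call its index $j(i)$. Adding ranks over $i$ gives $\operatorname{rk}D_j=\sum_{j(i)=j}\mu_i$, and surjectivity follows from $D_j\ne0$.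

Suppose $l=r$. Then $i\mapsto j(i)$ is a bijection, and we relabel so that $j(i)=i$. The successive quotients of the chain $F_i\cap D_j$, $i=0,\dots,r$, vanish except at $i=j$. So $F_i\cap D_j$ is $D_j$ for $i\ge j$ and $0$ for $i<j$, and $F_i=D_1\oplus\dots\oplus D_i$. Thus $D_i\to F_i/F_{i-1}\cong E_i$ is an isomorphism. The inverse isomorphisms $E_i\to D_i$ move each vector of $E_i$ by an element of $F_{i-1}$, so together they define $\gamma\in U(\mathbb Z)$ with $\gamma E_i=D_i$.

For uniqueness, let $\delta\in U(\mathbb Z)$ with $\delta D^0=D^0$. Since $\delta E_i\subset F_i$ and $\delta E_i\not\subset F_{i-1}$, we get $\delta E_i=E_i$. As $\delta$ acts trivially on $F_i/F_{i-1}$, we have $\delta e-e\in F_{i-1}\cap E_i=0$ for $e\in E_i$. So $\delta=1$. $\square$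

**Step 5: the nilmanifold in $M$.** Let $U'=U\cap\Gamma'$, of finite index in $U(\mathbb Z)$, and $T'=U'\backslash U(\mathbb R)$, compact of dimension $e_2(\mu)$. Let $f:T'\to M$, $f(u)=ux_0$. On fundamental groups $f$ induces $U'\subset\Gamma'$, and both spaces are aspherical, so $f$ represents the image of the fundamental class of $U'$ in $H_*(\Gamma',\mathbb R)=H_*(M,\mathbb R)$. Since $T'\to U(\mathbb Z)\backslash U(\mathbb R)$ is a covering of degree $[U(\mathbb Z):U']$, this maps to $[U(\mathbb Z):U']\cdot[U_\mu]$ in $H_*(\Gamma,\mathbb R)$. So if $e_2(\mu)=N$, then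
$$\int_{T'}f^*\eta=[U(\mathbb Z):U']\cdot\langle\eta_\lambda,[U_\mu]\rangle .\tag{4}$$

## 7. The intersection number: proof of Theorem B(1)

Let $\lambda$ be admissible with $e_2(\lambda)=N$, and let $\mu$ be an ordered composition of $n$ with $e_2(\mu)=N$. We compute the left side of (4). For B(1), $\mu$ will be an ordering of $\lambda$; the general $\mu$ is needed for B(2).

**Step 1: orientations.** The signs must be fixed before counting. $P_n$ carries its fixed orientation. Orient $P_{D^0}$; if $\mu$ is an ordering of $\lambda$, use the orientation coming from $\hat S$. Orient $U(\mathbb R)$ so that $U(\mathbb R)\times P_{D^0}\to P_n$ preserves orientation. Left translations by the connected group $U(\mathbb R)$ preserve this orientation, so $T'$ is oriented.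

**Step 2: a compactly supported form dual to $T'$.** We need a form $\tau$ that can be inserted in (1). Let $\rho$ be a top-degree form on $P_{D^0}$ with support in $B$ and $\int\rho=1$. Its degree is $d_n-N$. The form $\pi^*\rho$ is closed and $U(\mathbb R)$-invariant, so it descends to a closed form $\tilde\tau$ on $U'\backslash P_n\cong T'\times P_{D^0}$, with support in the compact set $T'\times B$. Let $q:U'\backslash P_n\to M$ be the covering map, and let $\tau=q_*\tilde\tau$ be the sum over the sheets. The sum is locally finite because $\tilde\tau$ has compact support, and $\tau\in\Omega_c^{d_n-N}(M)$ is closed. For every closed $\alpha\in\Omega^N(M)$,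
$$\int_M\alpha\wedge\tau=\int_{U'\backslash P_n}q^*\alpha\wedge\tilde\tau=\int_{P_{D^0}}\Big(\int_{T'\times\{y\}}q^*\alpha\Big)\rho(y)=\int_{T'}f^*\alpha .\tag{5}$$
The first equality holds over each evenly covered open set, hence in general by a partition of unity. The second is Fubini on $T'\times P_{D^0}$ with the product orientation: as $\rho$ has top degree on $P_{D^0}$, only the component of $q^*\alpha$ along $T'$ contributes. For the third, the inner integral does not depend on $y$, since $P_{D^0}$ is connected and $q^*\alpha$ is closed (Stokes). At $y=x_0$ it is $\int_{T'}f^*\alpha$, and $\int\rho=1$.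

Applying (5) to a form representing $\eta$, and then (1) with $\omega=\tau$, we get
$$\int_{T'}f^*\eta=\int_M\eta\wedge\tau=\int_Ss^*\tau .\tag{6}$$

**Step 3: unfolding.** We rewrite $\int_Ss^*\tau$ upstairs, where Lemma 5 applies. The fibre product of $s:S\to M$ and $q:U'\backslash P_n\to M$ is $U'\backslash\hat S$, with the natural map $\tilde s:U'\backslash\hat S\to U'\backslash P_n$. Indeed, take $x\in P_n$ and a $\Gamma'$-orbit in $\hat S$ lying over the image of $x$ in $M$. As $\Gamma'$ acts freely on $P_n$, this orbit contains exactly one point $(D,x)$ over $x$, and replacing $x$ by $u'x$ with $u'\in U'$ replaces $(D,x)$ by $(u'D,u'x)$. So the points of the fibre product correspond to those of $U'\backslash\hat S$, compatibly with the covering projections to $S$. Consequently $s^*\tau$ is the sum of $\tilde s^*\tilde\tau$ over the sheets of the covering $U'\backslash\hat S\to S$. The form $\tilde s^*\tilde\tau$ has compact support, since $\tilde s$ is proper as a base change of $s$. Hence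
$$\int_Ss^*\tau=\int_{U'\backslash\hat S}\tilde s^*\tilde\tau .\tag{7}$$
The form $\tilde s^*\tilde\tau$ vanishes at the class of $(D,x)$ unless $\pi(x)\in B$, that is, unless $x\in U(\mathbb R)B$.

**Step 4: counting, with signs.** Let $\mu$ be an ordering of $\lambda$. If $D\in\mathcal D$ and $x\in U(\mathbb R)B\cap P_D$, then $D$ has $k=r$ members, so by Lemma 5 $D=\gamma D^0$ with a unique $\gamma\in U(\mathbb Z)$. So only the components $P_{\gamma D^0}$ with $\gamma\in U(\mathbb Z)$ contribute to (7). The group $U(\mathbb Z)$ acts simply transitively on the set of these $\gamma D^0$. Therefore, modulo $U'$, there are exactly $[U(\mathbb Z):U']$ such components, and each maps injectively to $U'\backslash\hat S$.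

On $P_{\gamma D^0}$ the form $\tilde s^*\tilde\tau$ is the restriction of $\pi^*\rho$. The map $\gamma:P_{D^0}\to P_{\gamma D^0}$ is a diffeomorphism, it preserves orientation by Lemma 3 because $\gamma\in\Gamma$, and $\pi(\gamma y)=y$. So each component contributes
$$\int_{P_{\gamma D^0}}\pi^*\rho=\int_{P_{D^0}}\rho=1,\qquad\text{and}\qquad\int_Ss^*\tau=[U(\mathbb Z):U'] .$$
By (6) and (4), $\langle\eta_\lambda,[U]\rangle=1$ for the orientation of $U$ chosen in Step 1, hence $\pm1$ in general. The ordering of $\lambda$ was arbitrary, and $\eta_\lambda$ does not depend on it. This proves Theorem B(1), and with it Theorem A. $\square$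

## 8. Linear independence and behaviour at infinity

**Proof of Theorem B(2).** We show that different admissible partitions with the same $e_2$ give independent classes. Let $\lambda\ne\mu$ be admissible partitions of $n$ with $e_2(\lambda)=e_2(\mu)=N$, and order $\mu$. Suppose $x\in U_\mu(\mathbb R)B\cap P_D$ with $D$ of type $\lambda$. By Lemma 5, $\lambda$ is obtained from $\mu$ by grouping parts and adding within each group. As $\lambda\ne\mu$, some group has at least two parts. Then $e_2(\mu)-e_2(\lambda)$, which is the sum of the $e_2$ of the groups, is positive, a contradiction. So the integrand in (7) is identically zero, and $\langle\eta_\lambda,[U_\mu]\rangle=0$ by (4), (6), (7). Together with B(1), the matrix $(\langle\eta_\lambda,[U_\mu]\rangle)$, indexed by the admissible partitions with $e_2=N$, is diagonal with entries $\pm1$. Hence the $\eta_\lambda$ are linearly independent. $\square$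

**Proof of Theorem B(5).** We push the nilmanifold to infinity, where a compactly supported form cannot see it. An element of $\Gamma'$ that fixes a form up to scale fixes it, by comparing determinants. So $\Gamma'$ acts freely on $X$, and $M\to\Gamma'\backslash X$ is a homotopy equivalence. Let $\lambda$ be ordered, $U=U_\lambda$, $A_i$ as in Section 6, and for arbitrary $t_i>0$ put $x_0=t_1A_1\perp\dots\perp t_kA_k$. The maps $T'\to\Gamma'\backslash X$, $u\mapsto ux_0$, for different $(t_i)$ are homotopic, so the restriction of $\eta_\lambda$ has the same value on all of them. By (4) and B(1), that value is non-zero.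

For all $u\in U(\mathbb R)$ we have $(ux_0)(e_1)=t_1A_1(e_1)$, because $u$ is trivial on $F_1$, and $\det(ux_0)=\prod_it_i^{n_i}\det A_i$. Hence
$$\frac{(ux_0)(e_1)}{\det(ux_0)^{1/n}}=\frac{A_1(e_1)}{\prod_i(\det A_i)^{1/n}}\cdot\prod_{i\ge2}\Big(\frac{t_i}{t_1}\Big)^{-n_i/n},$$
which tends to $0$ uniformly in $u$ when $k\ge2$ and all ratios $t_{i+1}/t_i\to\infty$. On the other hand, the function $x\mapsto\min_{0\ne v\in\mathbb Z^n}x(v)/\det(x)^{1/n}$ is invariant under scaling and under $\Gamma$, and it is continuous and positive, so it is bounded below by a positive constant on compact subsets of $\Gamma'\backslash X$. Thus the image of $T'$ eventually leaves every compact subset. A class represented by a compactly supported form therefore takes the value $0$ on $T'$, whereas $\eta_\lambda$ does not. $\square$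

## 9. $GL_{2m}(\mathbb Z)$, degree $m^2$, and counting with Eisenstein integers

**Proof of Corollary C(1), (2).** Over $\mathbb C$, the groups $H^*(GL_n(\mathbb Z),\mathbb C)$ and $H^*(GL_n(\mathbb Z),\mathbb C\otimes\det)$ are the invariant and anti-invariant parts of $H^*(SL_n(\mathbb Z),\mathbb C)$ under $GL_n(\mathbb Z)/SL_n(\mathbb Z)$, because the index $2$ is invertible. Let $n=2m$ and $\lambda=\{m-1,m+1\}$, or $\lambda=\{2\}$ if $m=1$. If $m$ is odd, the parts are even and $\eta_\lambda$ is invariant by B(4). If $m$ is even, the parts are odd and $\eta_\lambda$ transforms by $\det^{\,2m+1}=\det$, so it is anti-invariant. It is non-zero by B(1). This is (1). For (2), apply B(1) to $\{m,m\}$, which is admissible exactly when $m\equiv0,3\pmod4$ and has $e_2=m^2$. $\square$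

**Proof of Corollary C(3).** The plan is to count partitions of $2m$ into two or three distinct even parts with $e_2=m^2-1$. Let $m\ge3$ be odd, and let $\mathcal T$ be the set of ordered triples $(x,y,z)\in\mathbb Z^3$ with
$$x+y+z=m,\qquad4(xy+yz+zx)=m^2-1 .$$

**Step 1: a norm equation.** We turn $\mathcal T$ into solutions of a binary equation. Put $d=x-y$ and $X=m-3z$. Using $x+y=m-z$ and $4xy=(m-z)^2-d^2$, we get
$$4(xy+yz+zx)=(m-z)^2-d^2+4z(m-z)=m^2+2mz-3z^2-d^2 ,$$
and $2mz-3z^2=(m^2-X^2)/3$. So the second condition is
$$X^2+3d^2=m^2+3 .\tag{8}$$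
Conversely, let $(X,d)$ be an integer solution of (8) with $X\equiv m\pmod3$, and put $z=(m-X)/3$. Since $m$ is odd, $m^2+3\equiv0\pmod4$, so $X^2\equiv d^2\pmod4$ and $X\equiv d\pmod2$. Also $z\equiv3z=m-X\equiv m-d\pmod2$, so $m-z\equiv d\pmod2$, and $x,y=\frac{(m-z)\pm d}2$ are integers. Thus $\mathcal T$ corresponds bijectively to the solutions of (8) with $X\equiv m\pmod3$.

**Step 2: from triples to partitions.** We check that the entries are non-negative and distinct. From (8), $|X|\le\sqrt{m^2+3}<m+1$, as $m>1$. So $z=(m-X)/3>-\frac13$, hence $z\ge0$. If $x=y$, then $X^2=m^2+3$, which is impossible since $m^2<m^2+3<(m+1)^2$. The conditions defining $\mathcal T$ are symmetric, so all entries are $\ge0$ and pairwise distinct. Therefore $S_3$ acts freely on $\mathcal T$. Each of the $|\mathcal T|/6$ unordered triples gives, after dropping a possible zero, a partition $\{2x,2y,2z\}$ of $2m$ into distinct even parts with $e_2=4(xy+yz+zx)=m^2-1$. These partitions are admissible, and different unordered triples give different partitions. By B(2),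
$$\dim H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\ge|\mathcal T|/6 .$$

**Step 3: counting solutions.** Put $R=(m^2+3)/4$. It is odd, since $m^2\equiv1\pmod8$ gives $m^2+3\equiv4\pmod8$. All solutions of (8) satisfy $X\equiv d\pmod2$, so they correspond to the elements $\beta=(X+d\sqrt{-3})/2$ of $\mathbb Z[\tfrac{1+\sqrt{-3}}2]$ of norm $R$. By the classical formula their number is $6\sum_{e\mid R}\chi_{-3}(e)$, where $\chi_{-3}$ is the non-trivial character modulo $3$. A prime $p\ne3$ dividing $R$ is odd and does not divide $m$ (otherwise $p\mid3$). It satisfies $-3\equiv m^2\pmod p$, so $-3$ is a non-zero square modulo $p$ and $\chi_{-3}(p)=1$.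

If $3\nmid m$, then $m^2+3\equiv1\pmod3$, so $3\nmid R$, and there are $6\tau(R)$ solutions. For each of them $X^2\equiv m^2\not\equiv0\pmod3$, so exactly one of $\pm X$ is congruent to $m$ modulo $3$. Hence $|\mathcal T|=3\tau(R)$ and $|\mathcal T|/6=\frac12\tau(R)$.

If $3\mid m$, then $R=3R'$ with $R'=\frac{m^2+3}{12}$. From $4R'=3(m/3)^2+1$ we see that $R'$ is prime to $3$. As $\chi_{-3}$ vanishes on multiples of $3$, there are $6\tau(R')$ solutions. All of them have $3\mid X$, hence $X\equiv m\pmod3$, and $|\mathcal T|/6=\tau(R')$. In both cases $|\mathcal T|/6=c(m)$.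

**Step 4: unboundedness.** We make $\tau(R)$ large. Let $p_1,\dots,p_r\equiv1\pmod3$ be distinct primes; they are odd, and $-3$ is a square modulo each. By the Chinese remainder theorem there is an odd $m\ge3$ prime to $3$ with $m^2\equiv-3\pmod{p_i}$ for all $i$. Then all $p_i$ divide $R$, so $\tau(R)\ge2^r$ and $c(m)\ge2^{r-1}$. $\square$

The first odd $m$ with $c(m)>1$ is $m=9$, where $(m^2+3)/12=7$ and $c(9)=2$. The two unordered triples with sum $9$ and $xy+yz+zx=20$ are $\{0,4,5\}$ and $\{1,2,6\}$. They give the partitions $\{8,10\}$ and $\{2,4,12\}$ of $18$, both with $e_2=80$, so $\dim H^{80}(SL_{18}(\mathbb Z),\mathbb C)\ge2$.
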